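\title{Density of interior periodic points for Sharkovskii's Lotka--Volterra map}

\begin{abstract}
The map $S(x,y)=(x(4-x-y),xy)$ leaves invariant the triangle $\Delta$ with vertices $(0,0)$, $(0,4)$, $(4,0)$. We prove that the periodic points of $S$ lying in the interior of $\Delta$ are dense in $\Delta$, which answers a question of A.~N.~Sharkovskii. The proof rests on two explicit objects: a Riemannian metric on the interior that $S$ expands, which gives a closing lemma, and an infinite invariant measure with constant Jacobian $2$, for which recurrence is proved by following random backward orbits. We also show that all interior periodic points are repelling, that $S$ is topologically mixing, that every open set contains interior periodic points of every large least period, and that the interior periodic points correspond bijectively to the saddle periodic points on the lower side of $\Delta$.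
\end{abstract}

\section{The question and the results}\label{sec:intro}

Sharkovskii's system is the discrete-time competitive Lotka--Volterra map
\[
S(x,y)=\bigl(x(4-x-y),\,xy\bigr)
\]
on the closed triangle $\Delta$ with vertices $(0,0)$, $(0,4)$, $(4,0)$, which $S$ maps into itself (see \eqref{eq:S} below). We write $T$ for the interior of $\Delta$ and call a periodic point \emph{interior} if it lies in $T$. A point with $S^nq=q$ is \emph{repelling} if both eigenvalues of $DS^n(q)$ have modulus greater than $1$, and a \emph{saddle} if one has modulus greater than $1$ and the other less than $1$. Since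
\begin{equation}\label{eq:DS}
DS(x,y)=\begin{pmatrix}4-2x-y&-x\\ y&x\end{pmatrix},\qquad \det DS=2x(2-x),
\end{equation}
the three fixed points are the saddle $(0,0)$ with eigenvalues $4$ and $0$, the repelling point $(3,0)$ with eigenvalues $-2$ and $3$, and the repelling point
\[
c=(1,2),
\]
whose eigenvalues are the roots of $t^2-t+2$, of modulus $\sqrt2$. Only $c$ is interior.

On the lower side $\{y=0\}$ the map $S$ acts as $g(x)=x(4-x)$ on $[0,4]$, which is conjugate to the logistic map $F(x)=4x(1-x)$ on $[0,1]$ by $x\mapsto 4x$. In the \emph{angle coordinate} $x=4\sin^2\theta$, $\theta\in[0,\pi/2]$, we have $g(x)=4\sin^2 2\theta$, so $g$ becomes the tent map $\tau(\theta)=\min(2\theta,\pi-2\theta)$, and its periodic points are dense in the side. The interior is less transparent. It is known that $S$ has no interior periodic point of least period $2$ or $3$, and that it has one of least period $n$ for every $n\ge4$. The following question, stated as an open problem by A.~N.~Sharkovskii, is taken from \cite{LE}.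

\medskip
\noindent\textbf{Question.} \emph{Is the set of all interior periodic points of $S$ dense in $\Delta$ (equivalently, in $T$)?}
\medskip

Two things could make the answer negative. An attracting interior periodic orbit would have an open basin containing no other periodic point, and \eqref{eq:DS} does not exclude one, since $S$ contracts Euclidean area near $x=0$ and near $x=2$. Or an open set of orbits could drift to the lower side and never return. For the second danger there is a heuristic. Each step multiplies $y$ by $x$, so near the lower side $\log y$ changes by $\log x$ while $\theta$ follows the tent map, which preserves $d\theta$. The mean $I=\int_0^{\pi/2}\log x\,d\theta$ vanishes: the symmetry $\theta\mapsto\pi/2-\theta$ gives $\int\log(4-x)\,d\theta=I$, and invariance gives $I=\int\log g(x)\,d\theta=2I$. So $\log y$ resembles a random walk without drift, and one expects it to come back. This suggests a positive answer, but the situation is borderline, and the proof has to control the drift precisely.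

\begin{theorem}\label{thm:dense}
The interior periodic points of $S$ are dense in $\Delta$.
\end{theorem}

Recall that $S$ is \emph{topologically mixing} on $\Delta$ if for all nonempty open $U,V\subset\Delta$ the set $S^n(U)$ meets $V$ for all large $n$.

\begin{theorem}\label{thm:strong}
\begin{itemize}
\item[(a)] Every interior periodic point is repelling: if $S^nq=q\in T$, then all eigenvalues of $DS^n(q)$ have modulus greater than $1$.
\item[(b)] For every nonempty open $U\subset\Delta$ and every compact $C\subset T$ there is $N$ such that $S^n(U)\supset C$ for all $n\ge N$. In particular, $S$ is topologically mixing on $\Delta$.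
\item[(c)] For every nonempty open $U\subset\Delta$ there is $N$ such that for every $n\ge N$ the set $U$ contains an interior periodic point of least period exactly $n$.
\end{itemize}
\end{theorem}

In (b) one cannot take $C=\Delta$: if $xy=0$ and $y>0$ then $S(x,y)=(0,0)$, so a point $(\xi,0)$ with $\xi\ne0$ has preimages only on the lower side, and $S^n(U)$ misses it when $U\subset T$.

The last theorem lists the interior periodic points. We shall see that periodic orbits in $T$ and on the lower side never meet the line $x=2$. The \emph{itinerary} of such a periodic point $p$ is the sequence whose $i$th letter is $L$ or $R$ according as $S^{i-1}p$ lies in $\{x<2\}$ or in $\{x>2\}$.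

\begin{theorem}\label{thm:class}
For each $n\ge1$ there is a bijection between $\{q\in T: S^nq=q\}$ and
\[
\Bigl\{\xi\in[0,4]:\ g^n(\xi)=\xi,\ \ \Lambda_n(\xi):=\prod_{i=0}^{n-1}g^i(\xi)<1\Bigr\}.
\]
It preserves itineraries and least periods.
\end{theorem}

By \eqref{eq:DS}, $DS^n(\xi,0)$ is upper triangular with diagonal entries $(g^n)'(\xi)$ and $\Lambda_n(\xi)$. The first has modulus at least $2^n$ (Lemma~\ref{lem:lower}); the second is the multiplier transverse to the side. So the interior periodic points correspond exactly to the saddle periodic points on the lower side, with $c$ corresponding to $(0,0)$.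

The map $S$ is two-to-one, and all proofs work with its two inverse branches. Section~\ref{sec:words} introduces them and carries out the whole argument for Theorem~\ref{thm:dense} on the lower side, where it takes a few lines. Section~\ref{sec:metric} constructs the metric that removes the first danger, and Section~\ref{sec:measure} the measure that removes the second. Theorems~\ref{thm:dense} and~\ref{thm:strong} follow in Section~\ref{sec:dense}, Theorem~\ref{thm:class} in Section~\ref{sec:class}, and Section~\ref{sec:small} works out the small periods.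

\section{Inverse branches and words}\label{sec:words}

Put $z=4-x-y$ and $s=x+y$, so that $\Delta=\{x,y,z\ge0\}$ and $T=\{x,y,z>0\}$. If $(x',y')=S(x,y)$, and $z'$, $s'$ are the corresponding quantities, then $s'=x(z+y)=x(4-x)$ and $z'=4-x(4-x)$, so
\begin{equation}\label{eq:S}
x'=xz,\qquad y'=xy,\qquad z'=(2-x)^2,\qquad s'=x(4-x).
\end{equation}
The first three expressions are nonnegative on $\Delta$, so $S(\Delta)\subset\Delta$. They also show that $S$ folds $\Delta$ along the segment $\{x=2\}$, which goes into the side $\{z=0\}$, then into the side $\{x=0\}$, then to the origin, and that $S(p)\in T$ exactly when $p\in T\setminus\{x=2\}$.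

Given $(x',y')\in T$, a preimage must satisfy $x(4-x)=s'\in(0,4)$ and $y=y'/x$. Both roots $x=2\mp\sqrt{4-s'}$ lie in $(0,4)$, and each gives $y>0$ and $z=4-x-y'/x=(s'-y')/x=x'/x>0$. Thus the smooth maps $L,R\colon T\to T$,
\begin{equation}\label{eq:LR}
(x',y')\mapsto\Bigl(x,\frac{y'}{x}\Bigr),\qquad x=2-\sqrt{4-s'}\ \text{ for } L,\qquad x=2+\sqrt{4-s'}\ \text{ for } R,
\end{equation}
satisfy $S\circ L=S\circ R=\mathrm{id}_T$, and
\[
S^{-1}(T)=L(T)\sqcup R(T),\qquad L(T)=T\cap\{x<2\},\qquad R(T)=T\cap\{x>2\}.
\]
Forward orbits can leave $T$; backward orbits cannot. This is why we iterate $L$ and $R$. A \emph{word of length $n$} is a sequence $w=v_1\cdots v_n$ of letters $v_i\in\{L,R\}$, and also the map $v_1\circ\cdots\circ v_n\colon T\to T$, in which the last letter acts first. Then $S^n\circ w=\mathrm{id}_T$. Note that $L(c)=c$.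

\begin{lemma}\label{lem:words}
Let $q\in\Delta$ and $S^nq\in T$. Then $q,Sq,\dots,S^nq\in T$, and there is exactly one word $w=v_1\cdots v_n$ with $w(S^nq)=q$; its letter $v_i$ is $L$ or $R$ according as $S^{i-1}q$ lies in $\{x<2\}$ or $\{x>2\}$. In particular, $q\in T$ satisfies $S^nq=q$ if and only if $q$ is fixed by a word of length $n$, and this word is unique and consists of the first $n$ letters of the itinerary of $q$.
\end{lemma}

\begin{proof}
Since $S^{-1}(T)=T\setminus\{x=2\}$, descending induction gives $S^{i-1}q\in T\setminus\{x=2\}$ for $i=n,\dots,1$. With $v_i$ as in the statement, $S^{i-1}q=v_i(S^iq)$, and composing these identities gives $w(S^nq)=q$. Conversely, if $v_1\cdots v_n(S^nq)=q$, then applying $S^{i-1}$ gives $S^{i-1}q\in v_i(T)$, which determines $v_i$.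
\end{proof}

\subsection*{The argument on the lower side}

For $y'=0$ the formulas \eqref{eq:LR} give the inverse branches $x\mapsto2\mp\sqrt{4-x}$ of $g$ on $[0,4]$, which we also call $L$ and $R$. Since $2-2\cos\theta=4\sin^2\frac\theta2$ and $2+2\cos\theta=4\sin^2\frac{\pi-\theta}2$, in the angle coordinate they read
\begin{equation}\label{eq:angle}
L(\theta)=\frac\theta2,\qquad R(\theta)=\frac{\pi-\theta}2 .
\end{equation}
A word $w$ of length $n$ therefore acts on $[0,\pi/2]$ as an affine map of slope $\pm2^{-n}$ and has exactly one fixed point $\theta_w$. Put $\xi_w=4\sin^2\theta_w$.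

\begin{lemma}\label{lem:lower}
The map $w\mapsto\xi_w$ is a bijection from the words of length $n$ onto $\{\xi\in[0,4]:g^n\xi=\xi\}$, and $w$ consists of the first $n$ letters of the itinerary of $\xi_w$. One has $\xi_w=0$ if and only if $w=L^n$, and then $(g^n)'(\xi_w)=4^n$. If $w\ne L^n$, the $g$-orbit of $\xi_w$ lies in $(0,4)$ and $(g^n)'(\xi_w)=\pm2^n$.
\end{lemma}

\begin{proof}
As $g^n\circ w=\mathrm{id}$, the point $\xi_w$ is fixed by $g^n$. Since $2\mapsto4\mapsto0\mapsto0$, periodic orbits of $g$ avoid $2$ and $4$, and they avoid $0$ unless they equal $\{0\}$. The images of $L$ and $R$ are $[0,2]$ and $[2,4]$, so the proof of Lemma~\ref{lem:words} shows that a fixed point of $g^n$ is fixed by exactly one word of length $n$, given by its itinerary. The itinerary of $0$ is $LL\cdots$, and $g'(0)=4$. Finally, $\theta\mapsto4\sin^2\theta$ is a diffeomorphism of $(0,\pi/2)$ onto $(0,4)$, so $(g^n)'(\xi_w)=(\tau^n)'(\theta_w)=\pm2^n$ when the orbit lies in $(0,4)$.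
\end{proof}

Here is a proof that the periodic points of $\tau$ are dense, in the form that will extend to $T$. Let $U\subset[0,\pi/2]$ be an interval of length $\delta>0$.

\emph{Recurrence.} The set $\tau^{-1}E=L(E)\cup R(E)$ consists of two copies of $E$ of half the size, which share at most one point, so $\tau$ preserves Lebesgue measure. The sets $\tau^{-k}U$, $k\ge0$, all have measure $\delta$ and lie in a space of measure $\pi/2$, so two of them meet. If $\tau^i\theta_0,\tau^j\theta_0\in U$ with $i<j$, then $\theta=\tau^i\theta_0$ and $\tau^n\theta$ lie in $U$, where $n=j-i$.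

\emph{Closing.} Let $w$ be a word of length $n$ with $w(\tau^n\theta)=\theta$. Then
\[
|\theta_w-\theta|=2^{-n}|\theta_w-\tau^n\theta|\le\tfrac12|\theta_w-\theta|+\tfrac12\delta ,
\]
so the periodic point $\theta_w$ lies within $\delta$ of $U$.

In $T$ both steps need something new. Closing needs a metric in which words contract. Recurrence needs an invariant measure; the one we find has infinite mass, so the counting argument no longer suffices.

\section{A metric that $S$ expands}\label{sec:metric}

On the lower side the good metric is $d\theta^2$. There $z=4-x$ and $dx^2=4x(4-x)\,d\theta^2$, so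
\[
16\,d\theta^2=\frac{4\,dx^2}{x(4-x)}=\frac{dx^2}{x}+\frac{dz^2}{z}.
\]
This form has a symmetric extension to $T$, namely
\[
Q=\frac{dx^2}{x}+\frac{dy^2}{y}+\frac{dz^2}{z},\qquad dz=-dx-dy .
\]
The computation below shows that $S$ multiplies $Q$ by at least $x$, which may be less than $1$. But $S$ multiplies $y$ by exactly $x$, so the loss disappears for
\[
G=\frac{Q}{4y}.
\]
We write $G_p(e)$ for the squared length of a tangent vector $e$ at $p$, and $(\varphi^*G)_p(e)=G_{\varphi p}(D\varphi_p\,e)$ for the pullback by a smooth map $\varphi$.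

\begin{lemma}\label{lem:metric}
On $T\setminus\{x=2\}$,
\[
S^*Q=xQ+\frac4x\,dx^2,\qquad S^*G=G+\omega,\qquad\text{where }\ \omega=\frac{dx^2}{x^2y}.
\]
\end{lemma}

\begin{proof}
By \eqref{eq:S}, $dx'=x\,dz+z\,dx$, $dy'=x\,dy+y\,dx$ and $dz'=-2(2-x)\,dx$, so
\[
\frac{dx'^2}{x'}=\frac{x\,dz^2}{z}+2\,dx\,dz+\frac{z\,dx^2}{x},\qquad
\frac{dy'^2}{y'}=\frac{x\,dy^2}{y}+2\,dx\,dy+\frac{y\,dx^2}{x},\qquad
\frac{dz'^2}{z'}=4\,dx^2 .
\]
With $dy+dz=-dx$ and $y+z=4-x$, the sum is
\[
x\Bigl(\frac{dy^2}{y}+\frac{dz^2}{z}\Bigr)+\Bigl(-2+\frac4x-1+4\Bigr)dx^2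
=x\Bigl(\frac{dx^2}{x}+\frac{dy^2}{y}+\frac{dz^2}{z}\Bigr)+\frac4x\,dx^2 .
\]
Dividing by $4y'=4xy$ gives the second formula.
\end{proof}

The third term shows how the fold is absorbed: $dz'$ vanishes at $x=2$, but so does $z'$, and the quotient $dz'^2/z'$ does not degenerate.

One step of $S$ never shortens a vector, but it preserves the length of vertical vectors, on which $\omega=0$. Strict expansion needs two steps.

\begin{example}\label{ex:c}
At $c$ we have $z=1$, $G=\frac18\bigl(dx^2+\frac12dy^2+(dx+dy)^2\bigr)$, $\omega=\frac12dx^2$, and $DS(c)$ sends $(0,1)\mapsto(-1,1)\mapsto(-1,-1)$. The squared lengths are $\frac3{16}$, $\frac3{16}$, $\frac{11}{16}$. The first step gains nothing, but it tilts the vector, and the second step gains $\omega(-1,1)=\frac12$.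
\end{example}

Let $d(p,q)$ be the infimum of the $G$-lengths of piecewise smooth paths from $p$ to $q$ in $T$. As for any Riemannian metric on a connected manifold, $d$ is a finite distance that induces the usual topology. Let $B(p,r)$ and $\bar B(p,r)$ denote the open and closed $d$-balls. A compact neighborhood of $p$ contains $\bar B(p,r)$ for small $r$, so small closed balls are compact.

\begin{remark}\label{rem:hyp}
The substitution $x=X^2$, $y=Y^2$, $z=Z^2$ turns $G$ into $(dX^2+dY^2+dZ^2)/Y^2$ on the part $X,Y,Z>0$ of the sphere $X^2+Y^2+Z^2=4$. This is the metric of the upper half-space model of hyperbolic $3$-space, with height $Y$, in which the hemisphere is a hyperbolic plane; so $(T,G)$ is a quarter of a hyperbolic plane. The lower side is at infinite distance, since $G\ge dy^2/(4y^2)$ gives $d(p,q)\ge\frac12|\log(y(p)/y(q))|$. The other two sides are at finite distance, since along a horizontal segment $G=\frac1{4y}\bigl(\frac1x+\frac1z\bigr)dx^2$ and $x^{-1/2}$ is integrable at $0$. So $(T,d)$ is not complete, which is why compactness of balls appears as a hypothesis below.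 The proofs do not use this remark.
\end{remark}

\begin{lemma}[Words contract]\label{lem:contract}
\begin{itemize}
\item[(i)] For every word $w$ we have $w^*G\le G$, and so $d(wa,wb)\le d(a,b)$.
\item[(ii)] For every compact $K\subset T$ there is $\lambda=\lambda(K)<1$ such that $w^*G\le\lambda^2G$ at all points of $K$, for all words $w$ of length at least $2$.
\item[(iii)] Let $\bar B(q,r)$ be compact and $\eta=\bigl(1-\lambda(\bar B(q,r))\bigr)r>0$. If $w$ has length at least $2$ and $d(q,p)>r$, then $d(wq,wp)\le d(q,p)-\eta$. In particular $d(wq,wp)<d(q,p)$ whenever $p\ne q$.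
\end{itemize}
\end{lemma}

\begin{proof}
(i) For a letter $v$, the identity $S\circ v=\mathrm{id}$ and Lemma~\ref{lem:metric} give $G=v^*S^*G=v^*G+v^*\omega\ge v^*G$. So letters, and hence words, do not increase the length of any path.

(ii) Let $u$ be a two-letter word, $e\ne0$ a tangent vector at $a\in T$, $b=u(a)$ and $f=Du_a\,e$. Then $DS^2_b\,f=e$, so $f\neq0$. Both $b$ and $Sb$ lie in $T\setminus\{x=2\}$, and two applications of Lemma~\ref{lem:metric} give
\[
G_a(e)=G_b(f)+\omega_b(f)+\omega_{Sb}(DS_b\,f).
\]
If both extra terms vanished, then $dx(f)=0$ and, by \eqref{eq:DS}, $(4-2x-y)\,dx(f)-x\,dy(f)=0$; since $x>0$ at $b$, this would force $f=0$. Hence $(u^*G)_a(e)<G_a(e)$. The function $u^*G$ is continuous on the compact set of $G$-unit vectors based in $K$, and there are four words $u$, so $u^*G\le\lambda^2G$ on $K$ for some $\lambda<1$. A longer word is $w=w'u$ with $u$ of length two, and $w^*G=u^*(w'^*G)\le u^*G$ by (i).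

(iii) A path $\gamma$ from $q$ to $p$ leaves $\bar B(q,r)$. Its initial piece up to the first point at distance $r$ from $q$ lies in $\bar B(q,r)$ and has length at least $r$. By (ii) on this piece and (i) on the rest, $\operatorname{len}(w\gamma)\le\operatorname{len}(\gamma)-(1-\lambda)r$. Take the infimum over $\gamma$. For the last claim choose $r<d(q,p)$ with $\bar B(q,r)$ compact.
\end{proof}

What matters in (ii) is that $\lambda$ does not depend on the word: contraction is gained in the first two letters, near the starting point, and it is not lost afterwards, however close to the boundary the backward orbit travels. This uniformity gives a closing lemma whose constant is independent of the return time.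

\begin{lemma}[Closing]\label{lem:closing}
Let $\bar B(p_0,3\varepsilon)$ be compact. There is $\delta\in(0,\varepsilon)$ such that every word $w$ of length at least $2$ with $w(b)\in B(p_0,\delta)$ for some $b\in B(p_0,\delta)$ has a fixed point in $\bar B(p_0,\varepsilon)$.
\end{lemma}

\begin{proof}
Let $\lambda=\lambda(\bar B(p_0,3\varepsilon))$ and $\delta=\varepsilon(1-\lambda)/2$. Let $a,a'\in\bar B(p_0,\varepsilon)$, so $d(a,a')\le2\varepsilon$. Every point of a path from $a$ to $a'$ of length at most $4\varepsilon$ is within $2\varepsilon$ of $a$ or $a'$, so the path stays in $\bar B(p_0,3\varepsilon)$. These paths suffice to compute $d(a,a')$, and Lemma~\ref{lem:contract}(ii) gives $d(wa,wa')\le\lambda\,d(a,a')$. Taking $a'=b$,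
\[
d(wa,p_0)\le d(wa,wb)+d(wb,p_0)\le\lambda(\varepsilon+\delta)+\delta\le\lambda\varepsilon+2\delta=\varepsilon .
\]
So $w$ is a contraction of the compact, hence complete, space $\bar B(p_0,\varepsilon)$ into itself, and Banach's fixed point theorem applies.
\end{proof}

\begin{lemma}[Global attraction]\label{lem:attract}
If $w$ is a word and $wq=q\in T$, then $w^j\to q$ uniformly on compact subsets of $T$. In particular, $w$ has at most one fixed point in $T$.
\end{lemma}

\begin{proof}
Let $C\subset T$ be compact and $D=\max_{p\in C}d(p,q)$. Fix $r>0$ with $\bar B(q,r)$ compact and let $\eta$ be as in Lemma~\ref{lem:contract}(iii). For $p\in C$ the sequence $D_j=d(w^jp,q)$ is nonincreasing by Lemma~\ref{lem:contract}(i), and $D_{j+2}\le D_j-\eta$ as long as $D_j>r$, because $w^2$ has length at least $2$. Since $0\le D_j\le D$, there is $i\le D/\eta$ with $D_{2i}\le r$. Hence $D_j\le r$ for all $j\ge2D/\eta$ and all $p\in C$, and $r$ can be taken arbitrarily small.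
\end{proof}

\section{An invariant measure and recurrence}\label{sec:measure}

To guess an invariant measure, write $S(x,y)=(g(x)-xy,\,xy)$ and drop the term $-xy$, which is small near the lower side. The resulting skew product
\[
S_0(x,y)=(g(x),\,xy)
\]
preserves $d\theta\,dy/y$, because $\tau$ preserves $d\theta$ and multiplication by $x$ preserves $dy/y$. For $S$ itself the same formula works once $\theta$ is extended to $T$ by $x=(4-y)\sin^2\theta$, $z=(4-y)\cos^2\theta$. For fixed $y$ this gives $dx=2\sqrt{xz}\,d\theta$, so we define on $T$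
\[
d\mu=\rho\,dx\,dy,\qquad \rho=\frac1{y\sqrt{xz}};\qquad\text{equivalently,}\quad d\mu=2\,d\theta\,\frac{dy}{y}\ \text{ on }\ (0,\tfrac\pi2)\times(0,4).
\]
For $A_\eta=T\cap\{y\ge\eta\}$ with $0<\eta<4$ we read off
\begin{equation}\label{eq:A}
\mu(A_\eta)=\pi\log(4/\eta).
\end{equation}
The total mass is infinite, but it grows only linearly in the depth $\log(4/y)$.

By \eqref{eq:S} and \eqref{eq:DS}, for $p=(x,y)\in T\setminus\{x=2\}$,
\begin{equation}\label{eq:jac}
\rho(Sp)\,|\det DS(p)|=\frac{2x\,|2-x|}{xy\,\sqrt{xz}\,|2-x|}=2\rho(p).
\end{equation}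
So $S$ has constant Jacobian $2$ with respect to $\mu$: each branch $L$, $R$ halves the measure, as in \eqref{eq:angle}. Define the transfer operator $Pf=\frac12(f\circ L+f\circ R)$.

\begin{lemma}\label{lem:transfer}
For Borel $f\ge0$ on $T$, Borel $E\subset T$ and $k\ge0$,
\[
\int_{S^{-k}E}f\,d\mu=\int_EP^kf\,d\mu .
\]
\end{lemma}

\begin{proof}
We have $S^{-1}E=L(E)\sqcup R(E)$. For a letter $v$, the change of variables $p=v(p')$ has Jacobian $|\det DS(vp')|^{-1}$, so \eqref{eq:jac} gives $\int_{v(E)}f\,d\mu=\frac12\int_Ef\circ v\,d\mu$. Adding the two letters proves the case $k=1$. For the inductive step apply this case to the set $S^{-(k-1)}E\subset T$, and then the case $k-1$ to the function $Pf$.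
\end{proof}

With $f=1$ the lemma says that $\mu$ is invariant. In general $P^kf(p)$ is the average of $f(wp)$ over the $2^k$ words of length $k$, and it is convenient to describe this average by a \emph{random backward orbit}: fix $p\in T$, put $p_0=p$, and let $p_{k+1}$ be $L(p_k)$ or $R(p_k)$ with probability $\frac12$ each, independently of the earlier choices. Then $P^kf(p)=\mathbb E_pf(p_k)$, and all expectations below are finite averages. Write $p_k=(x_k,y_k)$ and $s_k=x_k+y_k$. By \eqref{eq:LR}, $y_{k+1}=y_k/x_{k+1}$, and the two possible values $x_\pm=2\pm\sqrt{4-s_k}$ of $x_{k+1}$ satisfy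
\begin{equation}\label{eq:product}
x_+x_-=s_k,\qquad 2<x_+<4 .
\end{equation}

Suppose now that the preimages $S^{-k}U$ of a set $U$ are pairwise disjoint. They all have measure $\mu(U)$, so they must sink toward the lower side. If the first $N$ of them lie mostly above the depth $\kappa N$, that is, in $A_\eta$ with $\log(4/\eta)=\kappa N$, then \eqref{eq:A} gives roughly $N\mu(U)\le\pi\kappa N$. The trivial bound $y_{k+1}\ge y_k/4$ allows any $\kappa>\log4$ and yields only $\mu(U)\le\pi\log4$. To get $\mu(U)=0$ we need backward orbits to sink at sublinear speed.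

The skew product shows what to compute. Its inverse branches are \eqref{eq:LR} with $s'$ replaced by $x'$, so $x_+x_-=x_k$. For $\sigma_k=\log(x_k/y_k)$ we have $\sigma_{k+1}=2\log x_{k+1}-\log y_k$, and the average over the two branches is $\log(x_+x_-)-\log y_k=\sigma_k$. So for $S_0$ the mean of $\sigma_k$ is constant. For $S$ the same computation, with \eqref{eq:product}, gives
\begin{equation}\label{eq:drift}
\mathbb E_p[\sigma_{k+1}\mid p_k]=\log s_k-\log y_k=\sigma_k+\ell_k,\qquad \ell_k=\log\frac{s_k}{x_k}=\log\Bigl(1+\frac{y_k}{x_k}\Bigr)\ge0 .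
\end{equation}
Here the equal weights $\frac12$, that is, the constant Jacobian, are essential: they turn the average of $2\log x_{k+1}$ into the logarithm of the product $x_+x_-$. The drift $\ell_k$ has the unfavorable sign, but it is small when $y_k$ is small, unless $x_k$ is small too. So an orbit that sinks loses its drift, provided that we control visits near the origin.

\begin{lemma}[Sublinear descent]\label{lem:descent}
Let $p\in T$ and suppose that $\mathbb P_p(y_k\ge\eta)\to0$ as $k\to\infty$ for every $\eta>0$. Then $\mathbb E_p\log(4/y_n)=o(n)$.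
\end{lemma}

\begin{proof}
Put $a=\log4$ and drop the subscript $p$.

\emph{Step 1: $\log x_k$ is bounded in $L^2$.} The point is that $x_{k+1}$ can be small only on the branch $L$, which is chosen half of the time. We have $|\log s_k|\le|\log x_k|+a$: if $s_k\ge1$ the left side is less than $a$, and if $s_k<1$ it is at most $|\log x_k|$ because $x_k\le s_k$. By \eqref{eq:product}, $|\log x_+|\le a$ and $|\log x_-|\le|\log s_k|+\log x_+\le|\log x_k|+2a$. With $M_k=(\mathbb E\log^2x_k)^{1/2}$, the triangle inequality in $L^2$ gives
\[
M_{k+1}^2\le\tfrac12(M_k+2a)^2+\tfrac12a^2\le\tfrac12(M_k+3a)^2 .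
\]
Let $M=\max\bigl(M_0,\,3a/(\sqrt2-1)\bigr)$. Then $M+3a\le\sqrt2M$, so $M_k\le M$ for all $k$ by induction.

\emph{Step 2: $\mathbb E\ell_k\to0$.} Let $\epsilon>0$ and $\kappa\in(0,1)$. If $\ell_k>\epsilon$ then $y_k>(e^\epsilon-1)x_k$, so $x_k<\kappa$ or $y_k>\kappa(e^\epsilon-1)$. By Chebyshev's inequality and the hypothesis (used only here),
\[
\limsup_{k\to\infty}\mathbb P(\ell_k>\epsilon)\le\frac{M^2}{\log^2(1/\kappa)} .
\]
Letting $\kappa\to0$ gives $\mathbb P(\ell_k>\epsilon)\to0$. Also $0\le\ell_k=\log s_k-\log x_k\le a+|\log x_k|$, so $(\mathbb E\ell_k^2)^{1/2}\le a+M$, and the Cauchy--Schwarz inequality gives $\mathbb E\ell_k\le\epsilon+(a+M)\,\mathbb P(\ell_k>\epsilon)^{1/2}$. Hence $\limsup\mathbb E\ell_k\le\epsilon$ for every $\epsilon>0$.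

\emph{Step 3.} Summing \eqref{eq:drift} gives $\mathbb E\sigma_n=\sigma_0+\sum_{k<n}\mathbb E\ell_k=o(n)$. Since $0\le\log(4/y_n)=a+\sigma_n-\log x_n$ and $\mathbb E|\log x_n|\le M_n\le M$, we obtain $0\le\mathbb E\log(4/y_n)\le a+M+\mathbb E\sigma_n=o(n)$.
\end{proof}

\begin{proposition}[Recurrence]\label{prop:rec}
Let $U\subset T$ be a Borel set with $\mu(U)>0$. Then $U\cap S^{-n}U\ne\emptyset$ for some $n\ge1$.
\end{proposition}

\begin{proof}
Suppose not. Then the sets $S^{-k}U\subset T$, $k\ge0$, are pairwise disjoint, for if $p\in S^{-i}U\cap S^{-j}U$ with $i<j$, then $S^ip\in U\cap S^{-(j-i)}U$. Lemma~\ref{lem:transfer}, applied to the indicator function of $A_\eta$, and \eqref{eq:A} give for $0<\eta<4$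
\begin{equation}\label{eq:sum}
\sum_{k\ge0}\int_U\mathbb P_p(y_k\ge\eta)\,d\mu(p)=\sum_{k\ge0}\mu(A_\eta\cap S^{-k}U)\le\mu(A_\eta)=\pi\log(4/\eta).
\end{equation}
We use this twice. First, with $\eta=1/j$ fixed: for almost every $p\in U$ the series $\sum_k\mathbb P_p(y_k\ge1/j)$ converges for all $j\ge1$, so its terms tend to $0$ and Lemma~\ref{lem:descent} applies to $p$. For such $p$ the numbers $e_k=\mathbb E_p\log(4/y_k)$ are $o(k)$, and therefore $\max_{k<N}e_k=o(N)$.

Second, with $\eta$ depending on $N$. Fix $\epsilon>0$ and put $\eta_N=4e^{-\epsilon N}$. By Markov's inequality,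
\[
\max_{k<N}\mathbb P_p(y_k<\eta_N)=\max_{k<N}\mathbb P_p\bigl(\log(4/y_k)>\epsilon N\bigr)\le\frac{\max_{k<N}e_k}{\epsilon N}\to0 ,
\]
so $\frac1N\sum_{k<N}\mathbb P_p(y_k\ge\eta_N)\to1$ for almost every $p\in U$. Fatou's lemma and \eqref{eq:sum} give
\[
\mu(U)\le\liminf_{N\to\infty}\frac1N\sum_{k<N}\int_U\mathbb P_p(y_k\ge\eta_N)\,d\mu(p)\le\liminf_{N\to\infty}\frac{\pi\epsilon N}{N}=\pi\epsilon .
\]
Since $\epsilon$ is arbitrary, $\mu(U)=0$, a contradiction.
\end{proof}

\section{Density, mixing and all large periods}\label{sec:dense}

\begin{proof}[Proof of Theorem~\ref{thm:dense}]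
Since $\Delta$ is the closure of $T$ and $c$ is itself periodic, it suffices to find interior periodic points arbitrarily close to a given $p_0\in T\setminus\{c\}$. Let $\varepsilon>0$ be so small that $\bar B(p_0,3\varepsilon)$ is compact, and take $\delta$ from Lemma~\ref{lem:closing}. That lemma needs a word of length at least $2$, so we exclude returns at time $1$: since $Sp_0\ne p_0$ and $S$ is continuous, there is $\delta'\in(0,\delta]$ such that $U=B(p_0,\delta')$ satisfies $S(U)\cap U=\emptyset$. The set $U$ is open and nonempty, so $\mu(U)>0$, and Proposition~\ref{prop:rec} gives $q\in U$ and $n\ge1$ with $S^nq\in U$; necessarily $n\ge2$. Let $w$ be the word of length $n$ with $w(S^nq)=q$ (Lemma~\ref{lem:words}). By Lemma~\ref{lem:closing} with $b=S^nq$, the word $w$ has a fixed point $q^*\in\bar B(p_0,\varepsilon)\subset T$, and $S^nq^*=S^nwq^*=q^*$.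
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(a) Let $w$ be the word of length $n$ with $wq=q$. Differentiating $S^n\circ w=\mathrm{id}$ at $q$ gives $Dw_q=(DS^n_q)^{-1}$. By Lemma~\ref{lem:contract}(ii) with $K=\{q\}$, the linear map $D(w^2)_q=(Dw_q)^2$ has operator norm at most $\lambda<1$ for the norm $G_q^{1/2}$. So the eigenvalues of $Dw_q$ have modulus at most $\lambda^{1/2}<1$, and those of $DS^n_q$ are their inverses.

In (b) and (c) we replace $U$ by the nonempty open set $U\cap T$.

(b) The idea is to pull $C$ back into $U$ along a periodic orbit. By Theorem~\ref{thm:dense} there is $q\in U$ fixed by a word $w$, of length $m$ say. Powers of $w$ only give times divisible by $m$; to reach the other times we enlarge $C$ to the compact set $C'=\bigcup_{0\le r<m}L^r(C)$. By Lemma~\ref{lem:attract} there is $J$ with $w^j(C')\subset U$ for $j\ge J$, and applying $S^{jm}$ gives $C'\subset S^{jm}(U)$. Any $n\ge Jm$ is $n=jm+r$ with $j\ge J$ and $0\le r<m$, and then $S^n(U)\supset S^r(L^rC)=C$. For mixing, take for $C$ a single point of $V\cap T$.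

(c) We build a closed loop of prescribed length by waiting at the fixed point $c$: a block $L^k$ carries $p_0$ close to $c$, and a fixed word $v$ carries $c$ close to $p_0$. Choose $p_0\in U\setminus\{c\}$ and $\varepsilon>0$ with $\bar B(p_0,3\varepsilon)$ compact and $\bar B(p_0,\varepsilon)\subset U\setminus\{c\}$, and take $\delta$ from Lemma~\ref{lem:closing}. By (b) there is $r\ge1$ with $c\in S^r(B(p_0,\delta))$, so by Lemma~\ref{lem:words} there is a word $v$ of length $r$ with $v(c)\in B(p_0,\delta)$. By Lemma~\ref{lem:attract}, $L^kp_0\to c$, so by continuity of $v$ there is $k_0\ge r$ with $vL^k(p_0)\in B(p_0,\delta)$ for all $k\ge k_0$. Put $N=r+k_0$. Given $n\ge N$, let $k=n-r$ and $w=vL^k$. This word has length $n\ge2$, and Lemma~\ref{lem:closing} with $b=p_0$ gives a fixed point $q\in\bar B(p_0,\varepsilon)\subset U\setminus\{c\}$ of $w$; thus $S^nq=q$.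

Suppose that the least period $e$ of $q$ is less than $n$. Then $e$ divides $n$, so $e\le n/2\le k$, the last inequality because $k\ge r$. Let $u$ be the word of length $e$ fixing $q$. Then $u^{n/e}$ fixes $q$, so $w=u^{n/e}$ by the uniqueness in Lemma~\ref{lem:words}. The last $e$ letters of $w$ are all $L$, so $u=L^e$. But the only fixed point of $L^e$ in $T$ is $c$, by Lemma~\ref{lem:attract}, and $q\ne c$. Hence $e=n$.
\end{proof}

\section{Which words have an interior fixed point}\label{sec:class}

Every word $w$ has exactly one fixed point $\xi_w$ on the lower side and at most one in $T$. Theorem~\ref{thm:class} therefore reduces to deciding which words have a fixed point in $T$. For $w$ of length $m$ put $\Lambda_w=\Lambda_m(\xi_w)$. Near $(\xi_w,0)$ the map $w$ multiplies $y$ by about $1/\Lambda_w$. If $\Lambda_w>1$, orbits of $w$ fall to the side, which is incompatible with Lemma~\ref{lem:attract}. If $\Lambda_w<1$, they are pushed away from it and must accumulate somewhere else. The borderline case $\Lambda_w=1$ does occur (Example~\ref{ex:four}) and needs its own argument.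

\begin{proposition}\label{prop:claim}
A word $w$ has a fixed point in $T$ if and only if $\Lambda_w<1$.
\end{proposition}

\begin{proof}
For $w=L^m$ we have $\Lambda_w=0$ and $wc=c$. Let $w=v_1\cdots v_m\ne L^m$, $\xi=\xi_w$, $\Lambda=\Lambda_w$. By Lemma~\ref{lem:lower} the $g$-orbit of $\xi$ lies in $(0,4)$; in particular $\Lambda>0$.

\emph{Local form at $(\xi,0)$.} The formulas \eqref{eq:LR} define smooth maps on the open strip $\{0<s'<4\}\subset\mathbb R^2$, which preserve the line $y=0$. The points $v_i\cdots v_m(\xi,0)=(g^{i-1}\xi,0)$ lie in the strip, so $w$ extends to a smooth map on a neighborhood $V$ of $(\xi,0)$ in $\mathbb R^2$, fixing $(\xi,0)$. Each letter divides $y$ by the new value of $x$, so on $V$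
\begin{equation}\label{eq:h}
y(wp)=y(p)\,h(p),\qquad h(p)=\prod_{i=1}^m\frac1{x(v_i\cdots v_mp)},\qquad h(\xi,0)=\frac1\Lambda,
\end{equation}
with $h$ smooth. Hence $Dw(\xi,0)$ is upper triangular. Its lower diagonal entry is $1/\Lambda$, and its upper one is $1/(g^m)'(\xi)=\pm2^{-m}$, because $w$ inverts $g^m$ along the line $y=0$.

\emph{The case $\Lambda>1$.} A fixed point of a $C^1$ map at which the derivative has spectral radius less than $1$ attracts all nearby points. So $w^jp\to(\xi,0)\notin T$ for some $p\in T$, whereas a fixed point $q\in T$ would give $w^jp\to q$ by Lemma~\ref{lem:attract}.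

\emph{The case $\Lambda=1$.} Linearization is inconclusive, so we use the metric: $w$ moves points just above $(\xi,0)$ by a distance tending to $0$, while an interior fixed point would pull all distant points toward itself by a definite amount. Suppose $wq=q\in T$. The word $w^2$ also fixes $q$ and $\xi$, and $\Lambda_{w^2}=\Lambda^2=1$, so we may assume $m\ge2$. Let $p_t=(\xi,t)$ with $t>0$ small. By smoothness and \eqref{eq:h}, $wp_t=(\xi+O(t),\,t+O(t^2))$. On the segment from $p_t$ to $wp_t$ the functions $x$ and $z$ are bounded below by a positive constant independent of $t$, and $t/2\le y\le2t$. With $dz^2\le2\,dx^2+2\,dy^2$ and $t\le1$ this gives $G\le C(dx^2/t+dy^2/t^2)$ on the segment, so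
\[
d(p_t,wp_t)\le\sqrt C\,\Bigl(\frac{O(t)}{\sqrt t}+\frac{O(t^2)}{t}\Bigr)\to0\qquad(t\to0).
\]
Fix $r$ with $\bar B(q,r)$ compact and let $\eta$ be as in Lemma~\ref{lem:contract}(iii). On this ball $y$ is bounded below, so $p_t\notin\bar B(q,r)$ for small $t$, and
\[
d(q,p_t)\le d(wq,wp_t)+d(wp_t,p_t)\le d(q,p_t)-\eta+d(wp_t,p_t).
\]
Thus $d(wp_t,p_t)\ge\eta$ for all small $t$, a contradiction.

\emph{The case $\Lambda<1$.} Take any $p\in T$ and put $p_j=w^jp$. We show first that $y(p_j)\not\to0$, and then that this produces a fixed point.

Suppose $y(p_j)\to0$. We claim that $p_j\to(\xi,0)$. Let $(a_k)$ be the sequence obtained from $a_0=p$ by applying the letters $v_m,\dots,v_1,v_m,\dots$ one at a time, so that $a_{jm}=p_j$, and let $(\theta_k)$ be obtained from $\theta_0=\theta_w$ by applying the same letters in the form \eqref{eq:angle}, so that $\theta_{jm}=\theta_w$. Since $y(a_{k+1})=y(a_k)/x(a_{k+1})\ge y(a_k)/4$, we have $y(a_k)\le4^my(p_{j+1})$ for $jm\le k\le(j+1)m$, and so $y(a_k)\to0$. Write $s(a_k)=4\sin^2\alpha_k$ and $x(a_{k+1})=4\sin^2\beta_k$ with $\alpha_k,\beta_k\in[0,\pi/2]$.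 By \eqref{eq:LR}, $x(a_{k+1})$ is the image of $s(a_k)$ under the one-dimensional branch, so $\beta_k$ is obtained from $\alpha_k$ by the letter that takes $\theta_k$ to $\theta_{k+1}$, and $|\beta_k-\theta_{k+1}|=\frac12|\alpha_k-\theta_k|$. Moreover $s(a_{k+1})-x(a_{k+1})=y(a_{k+1})\to0$, and the angle is a uniformly continuous function on $[0,4]$, so $\alpha_{k+1}-\beta_k\to0$. Therefore
\[
|\alpha_{k+1}-\theta_{k+1}|\le\tfrac12|\alpha_k-\theta_k|+o(1).
\]
The upper limit of the bounded sequence $|\alpha_k-\theta_k|$ is at most half of itself, so it is $0$. Hence $s(p_j)\to\xi$, which proves the claim. But then \eqref{eq:h} gives $y(p_{j+1})/y(p_j)=h(p_j)\to1/\Lambda>1$, so the positive sequence $y(p_j)$ is eventually increasing and cannot tend to $0$.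

So a subsequence $p_{j_l}$ converges to a point $\hat q$ of $\Delta^*=\Delta\cap\{y>0\}$. This point may lie on one of the sides $x=0$, $z=0$, but two letters repair this. On $\Delta^*$ we have $0<s'\le4$, so \eqref{eq:LR} gives a new point with $0<x<4$, $y=y'/x>0$ and $z=x'/x\ge0$. Thus $L$ and $R$ extend to continuous maps $\Delta^*\to\Delta^*$; after one letter $x>0$, and after a second letter also $z>0$. Hence $q=w^2\hat q$ lies in $T$, and $p_{j_l+2}\to q$. By Lemma~\ref{lem:contract}(i) the sequence $d(p_j,p_{j+1})$ is nonincreasing; let $\ell$ be its limit. By continuity of $w$ and $d$ on $T$,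
\[
d(w^iq,w^{i+1}q)=\lim_{l\to\infty}d(p_{j_l+2+i},\,p_{j_l+3+i})=\ell\qquad\text{for all } i\ge0 .
\]
If $wq\ne q$, then Lemma~\ref{lem:contract}(iii) for $w^2$ gives $\ell=d(w^2q,w^3q)<d(q,wq)=\ell$, which is absurd. So $wq=q$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:class}]
Send $q\in T$ with $S^nq=q$ to the word $w$ of length $n$ that fixes it (Lemma~\ref{lem:words}), and then to $\xi_w$. The map $q\mapsto w$ is injective by Lemma~\ref{lem:attract}, and its image is the set of words with $\Lambda_w<1$ by Proposition~\ref{prop:claim}. By Lemma~\ref{lem:lower}, $w\mapsto\xi_w$ maps this set bijectively onto the set in the theorem. The itineraries of $q$ and of $\xi_w$ are both the periodic repetition of $w$.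

For the least periods, let $p$ be either $q$ or $\xi_w$, and let $e$ divide $n$. We show that $e$ is a period of $p$ if and only if $w=u^{n/e}$ for a word $u$ of length $e$; this condition does not depend on which of the two points $p$ is, and the least period is the smallest such $e$. If $e$ is a period, the word $u$ of length $e$ fixing $p$ satisfies $u^{n/e}p=p$, so $u^{n/e}=w$ by uniqueness of the word. Conversely, if $w=u^{n/e}$, then $w(up)=u(wp)=up$, so $up=p$ because $w$ has only one fixed point in $T$ and only one on the lower side; hence $e$ is a period of $p$.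
\end{proof}

\section{Small periods}\label{sec:small}

Theorem~\ref{thm:class} reduces the existence of interior orbits to products of sines, and it recovers the known facts quoted in Section~\ref{sec:intro}. Since $g^n(4\sin^2\theta)=4\sin^2 2^n\theta$, the fixed points of $g^n$ are given by $2^n\theta\equiv\pm\theta\pmod\pi$, that is, by the angles $\theta=j\pi/N\in[0,\pi/2]$ with $N=2^n\mp1$. The tent map sends $j$ to the smaller of $2j$ and $N-2j$. We use the identity
\begin{equation}\label{eq:sines}
\prod_{k=1}^{N-1}2\sin\frac{\pi k}{N}=N ,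
\end{equation}
which follows by setting $t=1$ in $1+t+\dots+t^{N-1}=\prod_{k=1}^{N-1}(t-e^{2\pi ik/N})$ and taking absolute values. For odd $N$, pairing $k$ with $N-k$ turns \eqref{eq:sines} into $\prod_{1\le j<N/2}4\sin^2(j\pi/N)=N$. Below, $\Lambda$ denotes the product of $4\sin^2\theta$ over a periodic orbit of $\tau$.

\begin{example}[Periods $1$, $2$, $3$]\label{ex:low}
The fixed points are $\theta=0$ with $\Lambda=0$, which corresponds to $c$, and $\theta=\pi/3$ ($\xi=3$) with $\Lambda=3$. For $n=2$, the value $N=3$ gives only these fixed points, and $N=5$ gives the orbit $j\in\{1,2\}$ with $\Lambda=5$. For $n=3$, the value $N=7$ gives the orbit $\{1,2,3\}$ with $\Lambda=7$, and $N=9$ gives the fixed point $j=3$ and the orbit $\{1,2,4\}$ with $\Lambda=9/3=3$. So there are no interior points of least period $2$ or $3$.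
\end{example}

\begin{example}[Every period $n\ge4$]\label{ex:high}
Let $\theta=\pi/(2^n+1)$. The angles $2^i\theta$, $0\le i<n$, are distinct and less than $\pi/2$, and $\pi-2^n\theta=\theta$, so they form an orbit of least period $n$, with word $L^{n-1}R$. Since $2^i\theta<\pi2^{i-n}\le\pi/2$ and $\sin t\le t$,
\[
\sqrt\Lambda\le\prod_{j=1}^n2\sin(\pi2^{-j})\le2\cdot\sqrt2\cdot\frac\pi4\cdot\frac\pi8=\frac{\sqrt2\,\pi^2}{16}<1 ,
\]
where the factors with $j\ge5$, each less than $1$, were dropped. So interior points of least period $n$ exist for every $n\ge4$.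
\end{example}

\begin{example}[Period $4$]\label{ex:four}
For $N=15$ the values $j=0,5$ are the fixed points and $j=3,6$ form the orbit of period $2$. The remaining orbit $\{1,2,4,7\}$ has $\Lambda=15/(3\cdot5)=1$, so it is a borderline case of Proposition~\ref{prop:claim} and has no interior partner. For $N=17$ there are two orbits, $\{1,2,4,8\}$ and $\{3,6,5,7\}$, and the product of their multipliers is $17$. The first has $\Lambda<1$ by Example~\ref{ex:high}, so the second has $\Lambda>17$. Hence there is exactly one interior orbit of least period $4$, with word $LLLR$. In the coordinates $(x,y,z)$ it is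
\[
\Bigl(1-\tfrac{\sqrt2}2,\,1+\tfrac{\sqrt2}2,\,2\Bigr)\mapsto
\Bigl(2-\sqrt2,\,\tfrac12,\,\tfrac32+\sqrt2\Bigr)\mapsto
\Bigl(1+\tfrac{\sqrt2}2,\,1-\tfrac{\sqrt2}2,\,2\Bigr)\mapsto
\Bigl(2+\sqrt2,\,\tfrac12,\,\tfrac32-\sqrt2\Bigr),
\]
and the last point returns to the first. Each arrow is a substitution in \eqref{eq:S}, using $(2\mp\sqrt2)(\frac32\pm\sqrt2)=1\pm\frac{\sqrt2}2$.
\end{example}

\begin{thebibliography}{1}

\bibitem{LE}
\emph{Lyapunov Exponents Of The Predator Prey Model},
\texttt{http://dspace.vsb.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10084/\allowbreak 98507/\allowbreak COS004\_FEI\_\allowbreak N2647\_\allowbreak 1103T031\_\allowbreak 2013.pdf\allowbreak ?isAllowed=y\allowbreak \&sequence=1}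

\end{thebibliography}
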